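\title{G\^ateaux differentiable norms and the continuous Hahn--Banach property under countable choice}

\begin{abstract}
A normed space has the continuous Hahn--Banach property if the Hahn--Banach extension theorem holds in it for all continuous sublinear functionals. We ask whether G\^ateaux differentiability of the norm gives this property in ZF, or in ZF with countable choice. The answer is negative in both cases: we construct a model of ZF with countable choice in which a Banach space $\ell^1(J)$ has an equivalent G\^ateaux differentiable norm and carries a continuous sublinear functional that dominates no linear functional. We also show that, if completeness is not required, the statement is equivalent over ZF to the full Hahn--Banach theorem, even for norms of class $C^\infty$, so that it is not provable from dependent choices.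
\end{abstract}

\section{Introduction}

We work in ZF, set theory without the axiom of choice (AC). All vector spaces are real, and $\mathbb N=\{0,1,2,\dots\}$.

\subsection{The problem}

A map $p:E\to\mathbb R$ on a vector space is \emph{sublinear} if $p(x+y)\le p(x)+p(y)$ and $p(\lambda x)=\lambda p(x)$ for all $x,y\in E$ and $\lambda\ge 0$. A topological vector space $E$ has the \emph{continuous Hahn--Banach property} (CHB) if for every continuous sublinear $p:E\to\mathbb R$, every subspace $F$ of $E$ and every linear $f:F\to\mathbb R$ with $f\le p|_F$, there is a linear $g:E\to\mathbb R$ that extends $f$ and satisfies $g\le p$.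

A single step of the Hahn--Banach argument needs no choice: to extend $f$ to $F+\mathbb Rx$ one may take $g(x)=\inf_{y\in F}\bigl(p(y+x)-f(y)\bigr)$. Choice is needed only to arrange the steps. Suppose that a normed space $E$ contains a well-ordered family of vectors with dense span, as a separable space does. Then recursion extends $f$ to a dense subspace. Since $p$ is continuous at $0$, we have $p\le C\|\cdot\|$ for some $C$, so the extension is Lipschitz, and $g(x)=\lim_{\varepsilon\to0}\sup\{g(y):\|y-x\|<\varepsilon\}$ carries it to $E$. Such spaces therefore satisfy CHB in ZF. In ZF${}+{}$AC all normed spaces satisfy CHB, while it is consistent with ZF that $\ell^\infty/c_0$ does not \cite{chb}. One asks which geometric properties of the norm can replace the well-ordering.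

Smoothness is a natural candidate. For $a\in E\setminus\{0\}$ and $h\in E$ let
\[
G^{\pm}(a,h)=\lim_{t\to0^{\pm}}\frac{\|a+th\|-\|a\|}{t};
\]
both limits exist by convexity. The norm is \emph{G\^ateaux differentiable at $a$} if $G^-(a,\cdot)=G^+(a,\cdot)$, and $E$ is \emph{G\^ateaux differentiable} if this holds at every $a\ne0$. It is \emph{uniformly G\^ateaux differentiable} if for each fixed $h$ the two-sided limit exists uniformly for $a$ in the unit sphere. The function $G^+(a,\cdot)$ is sublinear, because $\|a+t(h+k)\|\le\frac12\|a+2th\|+\frac12\|a+2tk\|$; it is bounded by the norm, $G^+(a,a)=\|a\|$, and $G^-(a,h)=-G^+(a,-h)$. If $G^-=G^+$ at $a$, then $G^+(a,\cdot)$ is odd and sublinear, hence linear. So a G\^ateaux differentiable space comes with a norming functional at every point: the instance of CHB in which $p$ is the norm, $F=\mathbb Ra$ and $f(ta)=t\|a\|$ is solved by a formula. One may hope that the remaining instances follow.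

Two weak choice principles enter. The axiom of \emph{dependent choices} (DC) says that for every binary relation $R$ on a non-empty set $X$ with $\forall x\,\exists y\ xRy$ there is a sequence $(x_n)$ with $x_nRx_{n+1}$ for all $n$. The axiom of \emph{countable choice}, $\mathrm{AC}(\mathbb N)$, says that every sequence of non-empty sets has a choice function. In ZF we have $\mathrm{AC}\Rightarrow\mathrm{DC}\Rightarrow\mathrm{AC}(\mathbb N)$, and neither converse is provable. Two positive results are recalled in \cite{chb}: in ZF, uniformly G\^ateaux differentiable normed spaces satisfy CHB, and in ZF${}+{}$DC, G\^ateaux differentiable normed spaces satisfy CHB. They suggest that the uniformity in the first result, or DC in the second, might be removed or weakened. This is the question posed in \cite{chb}: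

\begin{quote}
\emph{Is the statement ``G\^ateaux differentiable normed spaces satisfy CHB'' provable in ZF? Is it provable in $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$?}
\end{quote}

\subsection{Results}

Statements about models and about non-provability assume that ZF is consistent, and nothing more.

\begin{theorem}\label{thm:main}
There is a model of $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$ containing a complete G\^ateaux differentiable normed space that fails CHB. Hence the statement ``G\^ateaux differentiable normed spaces satisfy CHB'' is not provable in ZF and not provable in $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$, even when restricted to Banach spaces.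
\end{theorem}

\begin{theorem}\label{thm:equiv}
In ZF the following are equivalent.
\begin{itemize}
\item[(i)] \emph{HB:} for every vector space $E$, sublinear $p:E\to\mathbb R$, subspace $F$ of $E$ and linear $f\le p|_F$, some linear $g\le p$ on $E$ extends $f$.
\item[(ii)] Every normed space satisfies CHB.
\item[(iii)] Every G\^ateaux differentiable normed space satisfies CHB.
\item[(iv)] Every normed space whose norm is $C^\infty$ (in the sense of Fr\'echet) off $0$ satisfies CHB.
\end{itemize}
Consequently (iii) is not provable even in $\mathrm{ZF}+\mathrm{DC}$.
\end{theorem}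

By Theorem~\ref{thm:equiv}, the positive result under DC can hold only with completeness among its hypotheses, that is, for Banach spaces. We believe that this is how Dodu and Morillon \cite{dm} state it; nothing below depends on this. Theorem~\ref{thm:main} answers the question under both readings, and it shows that for Banach spaces DC cannot be weakened to $\mathrm{AC}(\mathbb N)$ in that result.

\subsection{Notation and outline}

For a set $I$, let $\mathbb R^{(I)}$ be the space of finitely supported functions $I\to\mathbb R$, with basis $(e_i)_{i\in I}$, and let $\ell^1(I)$ be the space of $x\in\mathbb R^I$ with $\|x\|_1=\sum_i|x_i|<\infty$, the sum being the supremum of the finite subsums. In ZF, $\mathbb R^{(I)}$ is dense in $\ell^1(I)$, and $\ell^1(I)$ is complete: a Cauchy sequence converges in each coordinate, and passing to the limit in finite subsums shows that it converges in norm.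

Both proofs use the $\ell^1$-norm. It makes continuous sublinear functionals easy to produce: if $p$ is sublinear on $\mathbb R^{(I)}$ and $p(\pm e_i)\le1$ for all $i$, then $p(x)\le\sum_ip(x_ie_i)\le\|x\|_1$ on $\mathbb R^{(I)}$. It is, however, far from smooth: if $x_i=0$ then $\|x+te_i\|_1=\|x\|_1+|t|$. Since CHB depends only on the topology, the task is to find an equivalent smooth norm.

On $\mathbb R^{(I)}$ this can be done in ZF for every $I$, and Theorem~\ref{thm:equiv} follows (Section~\ref{sec:incomplete}). On the complete space $\ell^1(J)$ there is a tension. For countable $J$ a G\^ateaux differentiable norm is easy to write down, but for well-orderable $J$ the space satisfies CHB by the recursion above. We need an index set that is small in a sense strong enough for renorming and symmetric enough to defeat Hahn--Banach. Section~\ref{sec:renorm} isolates the smallness condition, a coloring of pairs without end-homogeneous sequences, and proves the renorming theorem in $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$. Section~\ref{sec:order} attaches to a partial order a sublinear functional whose linear minorants are random linear extensions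 of the order, and shows on four points that these cannot be symmetric. Sections~\ref{sec:structure} and~\ref{sec:model} build a homogeneous colored partial order and a symmetric model of $\mathrm{AC}(\mathbb N)$ around it, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}.

\section{Incomplete spaces}\label{sec:incomplete}

\subsection{A $C^\infty$ norm on finitely supported vectors}

We use calculus in normed spaces that need not be complete. A map $T$ from an open subset of $X$ to $Y$ is $C^0$ if it is continuous, and $C^{k+1}$ if it is Fr\'echet differentiable and $T'$ is $C^k$ as a map to the space of bounded linear maps $X\to Y$. The chain rule, and the stability of $C^k$ under composition and under bounded bilinear operations, use neither completeness nor choice.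

\begin{theorem}[ZF]\label{thm:smooth}
For every set $I$, the space $\mathbb R^{(I)}$ has a norm $N$ with $\frac12\|\cdot\|_1\le N\le\|\cdot\|_1$ that is $C^\infty$ off $0$.
\end{theorem}

The first attempt is to replace $|t|$ in each coordinate by $\sigma(t)=\sqrt{t^2+\delta^2}-\delta$. The sum $S(x)=\sum_i\sigma(x_i)$ is smooth and convex, but it loses up to $\delta$ per coordinate. Since $\sigma(t)\le t^2/2\delta$, a vector with $k$ coordinates equal to $1/k$ has $\|x\|_1=1$ and $S(x)\le1/2k\delta$, so the sublevel sets of $S$ are unbounded when $I$ is infinite. On vectors with at most $n$ non-zero coordinates the loss is at most $n\delta$. We therefore use one scale $\delta_n$ for each support size $n$, and impose the $n$-th constraint only above a threshold $a_n$. The thresholds increase so that near each point of the new unit sphere only finitely many constraints are active.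

\begin{proof}
For $n\ge1$ let
\[
a_n=2-2^{1-n},\qquad b_n=a_n+2^{-n-2},\qquad \delta_n=2^{-n-2}/n,
\]
so that $a_1=1$ and $a_{n+1}=a_n+2^{-n}$. Let $\sigma_n(t)=\sqrt{t^2+\delta_n^2}-\delta_n$ and $S_n(x)=\sum_i\sigma_n(x_i)$. The function $S_n$ is convex and even, and since $|t|-\delta_n\le\sigma_n(t)\le|t|$ and $\sigma_n(0)=0$,
\begin{equation}\label{eq:Sn}
S_n(x)\le\|x\|_1,\qquad\text{and}\qquad S_n(x)\ge\|x\|_1-n\delta_n\ \text{ if }\ |\operatorname{supp}x|\le n.
\end{equation}

\emph{Step 1: $S_n$ is $C^\infty$ for $\|\cdot\|_1$.} For $k\ge1$ the $k$-th derivative of $\sqrt{1+u^2}$ is $\pi_k(u)(1+u^2)^{\frac12-k}$ with $\pi_k$ a polynomial of degree at most $k$: indeed $\pi_1(u)=u$ and $\pi_{k+1}=(1+u^2)\pi_k'+(1-2k)u\,\pi_k$. As $k\le2k-1$, these derivatives are bounded, so $C_k=\sup|\sigma_n^{(k)}|<\infty$ for $k\ge1$. Put $T_0=S_n$ and, for $k\ge1$,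
\[
T_k(x)(h^1,\dots,h^k)=\sum_i\sigma_n^{(k)}(x_i)\,h^1_i\cdots h^k_i .
\]
This is a $k$-linear form of norm at most $C_k$, because $\sum_i|h^1_i\cdots h^k_i|\le\prod_j\|h^j\|_1$. Taylor's formula in each coordinate gives, for $k\ge0$ and $\vec h=(h^1,\dots,h^k)$,
\[
\bigl|T_k(x+h)(\vec h)-T_k(x)(\vec h)-T_{k+1}(x)(h,\vec h)\bigr|\le\tfrac12C_{k+2}\|h\|_1^2\prod_j\|h^j\|_1 .
\]
So $T_{k+1}$ is the Fr\'echet derivative of $T_k$ for every $k$.

\emph{Step 2: the norm.} Let $\theta(u)=\int_0^ue^{-1/v}\,dv$ for $u>0$ and $\theta(u)=0$ for $u\le0$. It is $C^\infty$, convex, nondecreasing, and strictly increasing on $[0,\infty)$. Let $\varphi_n(t)=\theta(t-a_n)/\theta(b_n-a_n)$; then $\varphi_n=0$ on $(-\infty,a_n]$, and $\varphi_n(t)\le1$ if and only if $t\le b_n$. Define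
\[
\Phi=\sum_{n\ge1}\varphi_n\circ S_n\in[0,\infty],\qquad N(x)=\inf\{\lambda>0:\Phi(x/\lambda)\le1\}.
\]
Each term is a convex nondecreasing function of a convex even function, so $\Phi$ is convex and even. If $\|x\|_1\le1$ then $S_n(x)\le a_1\le a_n$ for all $n$, so $\Phi(x)=0$. If $\Phi(x)\le1$ and $|\operatorname{supp}x|\le n$ with $n\ge1$, then $S_n(x)\le b_n$, and \eqref{eq:Sn} gives
\begin{equation}\label{eq:gap}
\|x\|_1\le b_n+n\delta_n=a_n+2^{-n-1}<a_{n+1}<2 .
\end{equation}
Thus the convex symmetric set $\{\Phi\le1\}$ lies between the $\|\cdot\|_1$-balls of radii $1$ and $2$, and its Minkowski functional $N$ is a norm with the stated bounds. On the open ball $U_n=\{\|x\|_1<a_{n+1}\}$ all terms of index $m>n$ vanish, since $S_m(x)\le\|x\|_1<a_m$. Hence $\Phi$ agrees on $U_n$ with $\Phi_n=\sum_{m\le n}\varphi_m\circ S_m$, which is convex and $C^\infty$.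

\emph{Step 3: if $N(x)=1$ and $|\operatorname{supp}x|=n$, then $x\in U_n$ and $\Phi(x)=1$.} For $\lambda>1$ we have $\Phi(x/\lambda)\le1$; applying \eqref{eq:gap} to $x/\lambda$ and letting $\lambda\downarrow1$ gives $\|x\|_1\le a_n+2^{-n-1}$, so $x\in U_n$. On $U_n$ the function $\Phi$ is continuous, so $\Phi(x)\le1$. For $\lambda<1$ we have $\Phi(x/\lambda)>1$, and letting $\lambda\uparrow1$ gives $\Phi(x)\ge1$.

\emph{Step 4: $N$ is $C^\infty$ off $0$.} For $y\ne0$ let $z(y)=y/N(y)$, and let $O_n=\{y\ne0:z(y)\in U_n\}$. These sets are open, and by Step~3 they cover $\mathbb R^{(I)}\setminus\{0\}$. Fix $n$. For $y\in O_n$ Step~3 gives $\Phi_n(z(y))=\Phi(z(y))=1$, and convexity gives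
\[
\Phi_n'(z(y))\,z(y)\ge\Phi_n(z(y))-\Phi_n(0)=1 .
\]
We differentiate the identity $\Phi_n(y/N(y))=1$ directly. The function $H(y,\lambda)=\Phi_n(y/\lambda)$ is differentiable for $\lambda>0$. Let $y\in O_n$, $\lambda_0=N(y)$, $z=z(y)$, and for small $k$ let $\lambda=N(y+k)$; then $y+k\in O_n$ and $|\lambda-\lambda_0|\le N(k)\le\|k\|_1$. From $H(y+k,\lambda)=1=H(y,\lambda_0)$ we get
\[
0=\frac1{\lambda_0}\Phi_n'(z)k-\frac1{\lambda_0}\Phi_n'(z)z\,(\lambda-\lambda_0)+o(\|k\|_1).
\]
Since $\Phi_n'(z)z\ge1$, we can solve for $\lambda-\lambda_0$: the norm $N$ is Fr\'echet differentiable at $y$, and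
\[
N'(y)=\frac{\Phi_n'(z(y))}{\Phi_n'(z(y))\,z(y)}\qquad(y\in O_n).
\]
If $N$ is $C^k$ on $O_n$, then so is $z$, then so is $N'$ by this formula, and $N$ is $C^{k+1}$ on $O_n$. As $N$ is continuous, induction finishes the proof.
\end{proof}

Finiteness of supports is used in \eqref{eq:gap}, and through it in Step~3: it places each point of the unit sphere in a ball where $\Phi$ is a finite sum.

\subsection{Proof of Theorem~\ref{thm:equiv}}

The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv) hold because each statement concerns a smaller class of instances than the one before; a Fr\'echet differentiable norm is G\^ateaux differentiable.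

\emph{(iv)$\Rightarrow$(i).} We write $E$ as a quotient of $\mathbb R^{(I)}$, scaling the generators so that $p$ becomes bounded on them. Let $E,p,F,f$ be as in HB, let $I$ be the underlying set of $E$, and let $r(v)=1+\max(p(v),p(-v))$. Since $p(v)+p(-v)\ge p(0)=0$, we have $r(v)\ge1$. Let $Q:\mathbb R^{(I)}\to E$ be the linear map with $Q(e_v)=v/r(v)$; it is onto. The functional $P=p\circ Q$ is sublinear and $P(\pm e_v)=p(\pm v)/r(v)\le1$, so $P\le\|\cdot\|_1\le2N$ for the norm $N$ of Theorem~\ref{thm:smooth}. Subadditivity gives $|P(x)-P(y)|\le2N(x-y)$, so $P$ is continuous. Apply (iv) to $(\mathbb R^{(I)},N)$, to $P$, to the subspace $Q^{-1}(F)$ and to $f\circ Q\le P$: there is a linear $g_1\le P$ extending $f\circ Q$. On $\ker Q\subset Q^{-1}(F)$ we have $g_1=f\circ Q=0$, so $g_1=g\circ Q$ for a linear $g:E\to\mathbb R$. Since $Q$ is onto, $g\le p$ and $g|_F=f$.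

\emph{Non-provability in $\mathrm{ZF}+\mathrm{DC}$.} A set has the \emph{Baire property} if it differs from an open set by a meager set. By a theorem of Shelah \cite{shelah}, if ZF is consistent then so is ZF${}+{}$DC${}+{}$``all sets of reals have the Baire property''. We show that HB fails in this theory. Binary expansion identifies $2^{\mathbb N}$ and $[0,1]$ homeomorphically after a countable set is removed from each, so all subsets of $2^{\mathbb N}=\mathcal P(\mathbb N)$ have the Baire property. Countable unions of meager sets are meager by $\mathrm{AC}(\mathbb N)$.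

Suppose that HB holds. Applied to the sublinear functional $\limsup$ on $\ell^\infty$ with $F=\{0\}$, it gives a linear $g\le\limsup$. Put $m(A)=g(1_A)$; then $m$ is finitely additive. From $g(\pm1_A)\le\limsup(\pm1_A)$ we get $0\le m\le1$, $m(\mathbb N)=1$, and $m(A)=0$ for finite $A$. For rational $q$ the set $Y_q=\{A:m(A)<q\}$ is invariant under finite changes. If it is not meager, then by the Baire property it is comeager in some cylinder $[s]$ determined by a finite string $s$, then by invariance in all cylinders given by strings of the same length, and so it is comeager. Since $Y_0=\emptyset$ and $Y_2=2^{\mathbb N}$, the number $\kappa=\inf\{q:Y_q\text{ is comeager}\}$ is finite; $Y_q$ is comeager for $q>\kappa$ and meager for $q<\kappa$. Hence $m=\kappa$ on a comeager set $\mathcal C$. Let $k\in\{2,3\}$. For $j<k$ the map $k^{\mathbb N}\to2^{\mathbb N}$, $u\mapsto u^{-1}(j)$, is a product of surjections $k\to2$, so it is continuous and open; preimages of dense open sets are dense open, and the preimage of $\mathcal C$ is comeager. By the Baire category theorem some $u\in k^{\mathbb N}$ has $u^{-1}(j)\in\mathcal C$ for all $j<k$,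 and these sets partition $\mathbb N$, so $k\kappa=1$. Thus $2\kappa=1=3\kappa$, which is absurd. So (i), and with it (iii) and (iv), fail in this theory. \qed

\section{A G\^ateaux differentiable norm on $\ell^1(J)$}\label{sec:renorm}

\subsection{A criterion}

It is easier to build a smooth convex function close to $\|\cdot\|_1$ than a norm, and it is enough to control the function in the coordinate directions.

\begin{lemma}[ZF]\label{lem:criterion}
Let $\Psi:\ell^1(J)\to\mathbb R$ be convex, even and $1$-Lipschitz, with $\Psi(0)=0$ and $\|x\|_1-\frac12\le\Psi(x)\le\|x\|_1$. Suppose that for every $x\in\ell^1(J)$ and $d\in J$ there is $K$ such that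
\begin{equation}\label{eq:second}
\Psi(x+se_d)+\Psi(x-se_d)-2\Psi(x)\le Ks^2\qquad(s\in\mathbb R).
\end{equation}
Then $\ell^1(J)$ has an equivalent G\^ateaux differentiable norm.
\end{lemma}

\begin{proof}
Fix $x$. By convexity the quotient $(\Psi(x+th)-\Psi(x))/t$ is nondecreasing in $t>0$, and it is bounded by $\|h\|_1$ in absolute value. So its limit $q(h)$ as $t\to0^+$ exists, and $q(h)\le\Psi(x+h)-\Psi(x)$. The function $q$ is positively homogeneous, and subadditive because $\Psi(x+t(h+k))\le\frac12\Psi(x+2th)+\frac12\Psi(x+2tk)$. From $q\le\|\cdot\|_1$ it follows that $q$ is $1$-Lipschitz, and $q(h)+q(-h)\ge q(0)=0$. The set $L=\{h:q(h)+q(-h)=0\}$ is closed, stable under all scalars, and stable under sums since $0\le q(h+k)+q(-h-k)\le q(h)+q(-h)+q(k)+q(-k)$. Dividing \eqref{eq:second} by $s>0$ and letting $s\to0$ shows $e_d\in L$. Hence $L$ contains the dense subspace $\mathbb R^{(J)}$, and $L=\ell^1(J)$. So $q$ is odd and sublinear, hence linear, and it is the two-sided directional derivative of $\Psi$ at $x$; we write $q=\Psi'(x)$.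

Let $N$ be the Minkowski functional of the convex symmetric set $C=\{\Psi\le1\}$. Since $\{\|x\|_1\le1\}\subset C\subset\{\|x\|_1\le\frac32\}$, it is an equivalent norm. By homogeneity it suffices to differentiate $N$ at a point $a$ with $N(a)=1$. We have $ra\in C$ for $0<r<1$ and $ra\notin C$ for $r>1$, so $\Psi(a)=1$ by continuity. Let $f=\Psi'(a)$, fix $h$, and put $\tau=tf(h)/f(a)$; here $f(a)\ge1$, because $f(-a)\le\Psi(0)-\Psi(a)=-1$. We show that $N(a+th)=1+\tau+o(t)$ as $t\to0$.

\emph{Lower bound.} For $y\in C$ we have $f(y-a)\le\Psi(y)-1\le0$. So $f\le f(a)$ on $C$, that is, $f\le f(a)N$, and $N(a+th)\ge f(a+th)/f(a)=1+\tau$.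

\emph{Upper bound.} Let $k=h-\frac{f(h)}{f(a)}a$, so that $f(k)=0$. Then $\Psi(a+tk)=1+\varepsilon(t)$ with $0\le\varepsilon(t)=o(t)$. For small $t$, convexity and $\Psi(0)=0$ give $\Psi\bigl((1-\varepsilon)(a+tk)\bigr)\le(1-\varepsilon)(1+\varepsilon)\le1$, so $N(a+tk)\le1/(1-\varepsilon(t))=1+o(t)$. Since $a+th=(1+\tau)\bigl(a+\frac t{1+\tau}k\bigr)$, we get $N(a+th)\le1+\tau+o(t)$.
\end{proof}

\subsection{Weights, and the case of countable $J$}

We smooth $|t|$ at a scale $W\ge0$ that may depend on the coordinate. Since we shall minimize over the scales, we want a function that is convex jointly in $t$ and $W$. Let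
\[
\psi(t,W)=\max_{|r|\le1}\bigl(tr-\tfrac12Wr^2\bigr)\qquad(t\in\mathbb R,\ W\ge0).
\]
As a maximum of linear functions of $(t,W)$ it is jointly convex. The formula also shows that $\psi$ is even and $1$-Lipschitz in $t$, nonincreasing and $\frac12$-Lipschitz in $W$, that $\psi(0,W)=0$, and, taking $r=0$ and $r=\pm1$, that
\[
\max(0,|t|-W/2)\le\psi(t,W)\le|t| .
\]
For $W>0$ we have $\psi(t,W)=t^2/2W$ if $|t|\le W$ and $\psi(t,W)=|t|-W/2$ otherwise. The $t$-derivative $\psi_t$ is $t/W$ truncated to $[-1,1]$, which is $1/W$-Lipschitz. So for $s\ge0$, and by symmetry for all $s$,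
\begin{equation}\label{eq:huber}
\psi(t+s,W)+\psi(t-s,W)-2\psi(t,W)=\int_0^s\bigl(\psi_t(t+v,W)-\psi_t(t-v,W)\bigr)\,dv\le\frac{s^2}W .
\end{equation}

Call $W:J\to[0,1]$ a \emph{weight} if $\sum_iW_i\le1$. For a non-empty convex set $\mathcal W$ of weights put
\begin{equation}\label{eq:Psi}
\Psi(x)=\inf_{W\in\mathcal W}\sum_i\psi(x_i,W_i)\qquad(x\in\ell^1(J)).
\end{equation}
This function is even and $1$-Lipschitz, $\Psi(0)=0$, and $\|x\|_1-\frac12\le\Psi(x)\le\|x\|_1$. It is convex: if $W,W'$ are nearly optimal for $x,x'$, then $rW+(1-r)W'\in\mathcal W$ is a competitor for $rx+(1-r)x'$, and joint convexity of $\psi$ applies in each coordinate. Only \eqref{eq:second} depends on the choice of $\mathcal W$.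

\begin{example}\label{ex:countable}
Let $J=\mathbb N$ and $\mathcal W=\{W\}$ with $W_i=2^{-i-1}$. Changing $x_d$ changes one term of the sum, so \eqref{eq:huber} gives \eqref{eq:second} with $K=1/W_d$, and $\ell^1(\mathbb N)$ has an equivalent G\^ateaux differentiable norm.
\end{example}

\begin{example}\label{ex:all}
Let $\mathcal W$ be the set of all weights. If $\|x\|_1\ge1$, the weight $W=|x|/\|x\|_1$ satisfies $W_i\le|x_i|$, so $\Psi(x)=\|x\|_1-\frac12$. At a point with $\|x\|_1>1$ and $x_d=0$ the inequality \eqref{eq:second} fails.
\end{example}

Under $\mathrm{AC}(\mathbb N)$ a weight has countable support, so for uncountable $J$ no single weight is positive everywhere and we need a family. In Example~\ref{ex:all} the optimal weight spends its whole budget on $\operatorname{supp}x$, and any weight given to $d$ must be taken from there. We want a family in which a weight can always be made positive at a new coordinate $d$ \emph{without lowering it elsewhere}. Since $\psi$ is nonincreasing in $W$, this does not harm optimality, and then \eqref{eq:huber} applies at $d$.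

\subsection{Colorings and labelings}

A \emph{coloring} of $J$ is a map $c:\{(i,j)\in J^2:i\ne j\}\to\mathbb N$. A sequence $(i_n)_{n\in\mathbb N}$ of distinct elements of $J$ is \emph{end-homogeneous} if $c(i_m,i_n)=c(i_m,i_{m+1})$ for all $m<n$; in other words, the color from $i_m$ to a later term depends only on $m$. Subsequences of end-homogeneous sequences are end-homogeneous. For a constant coloring every sequence of distinct elements is end-homogeneous. For $c(m,n)=\max(m,n)$ on $\mathbb N$ none is, since $c(i_0,i_n)$ is unbounded.

\begin{theorem}[$\mathrm{ZF}+\mathrm{AC}(\mathbb N)$]\label{thm:renorm}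
If $J$ has a coloring $c$ without end-homogeneous sequences, then $\ell^1(J)$ has an equivalent G\^ateaux differentiable norm.
\end{theorem}

Fix such $J$ and $c$ for the rest of this section. Let $\Lambda=\mathbb N^{<\omega}$ be the tree of finite sequences of natural numbers, ordered by the initial segment relation $\subseteq$. Fix an enumeration of $\Lambda$ and a map $w:\Lambda\to(0,1]$ with $\sum_\nu w(\nu)\le1$. Any injective partial map from $J$ to $\Lambda$ pulls $w$ back to a weight, but a partial map onto $\Lambda$ leaves no label for a new point. The coloring is used to forbid this.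

\begin{definition}
A \emph{labeling} is an injective partial map $\lambda$ from $J$ to $\Lambda$ such that for $i,j\in\operatorname{dom}\lambda$
\begin{equation}\label{eq:dagger}
\lambda(i)\subsetneq\lambda(j)\ \Longrightarrow\ c(i,j)=\lambda(j)\bigl(|\lambda(i)|\bigr).
\end{equation}
\end{definition}

So the label of $j$, on passing through the label of $i$, must continue with the color $c(i,j)$. Restrictions of labelings are labelings, and $\emptyset$ is a labeling. Three points $i,j,k$ can be labeled in turn by $\lambda(i)=\emptyset$, $\lambda(j)=(c(i,j))$, and $\lambda(k)=(c(i,k))$ if $c(i,k)\ne c(i,j)$, or $\lambda(k)=(c(i,j),c(j,k))$ otherwise. The new point climbs the tree, reading its colors from the occupants of the nodes that it passes, until it finds a free place. An endless climb would produce an end-homogeneous sequence.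

\begin{lemma}[ZF]\label{lem:extend}
Let $\lambda$ be a labeling and $d\in J\setminus\operatorname{dom}\lambda$. There is $\nu\in\Lambda$ such that $\lambda\cup\{(d,\nu)\}$ is a labeling.
\end{lemma}

\begin{proof}
Let $R=\operatorname{ran}\lambda$. We define $\nu_0=\emptyset\subsetneq\nu_1\subsetneq\cdots$, keeping the invariant
\[
\lambda(i)\subsetneq\nu_k\ \Longrightarrow\ c(i,d)=\nu_k(|\lambda(i)|).
\]
\begin{itemize}
\item[(1)] If no element of $R$ equals or extends $\nu_k$, stop and put $\nu=\nu_k$. Then $\nu\notin R$, so the extended map is injective. The instances of \eqref{eq:dagger} for pairs $(d,j)$ are vacuous, and those for pairs $(i,d)$ are the invariant.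
\item[(2)] If $\nu_k=\lambda(i)$, put $\nu_{k+1}=\nu_k{}^\frown c(i,d)$. If $\lambda(i')\subsetneq\nu_{k+1}$, then either $\lambda(i')\subsetneq\nu_k$ and the old invariant applies, or $\lambda(i')=\nu_k$, so $i'=i$ by injectivity and the new entry is the required color.
\item[(3)] Otherwise $\nu_k\notin R$ and some element of $R$ extends $\nu_k$. Let $\nu_{k+1}$ be the first such element of minimal length. If $\lambda(i')\subsetneq\nu_{k+1}$, then $\lambda(i')$ and $\nu_k$ are comparable, and $\lambda(i')\supseteq\nu_k$ would contradict minimality. So $\lambda(i')\subsetneq\nu_k$ and the old invariant applies.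
\end{itemize}
Suppose that the process never stops. Case (3) is always followed by case (2), so case (2) occurs infinitely often. It yields distinct $i_0,i_1,\dots$ with $\lambda(i_n)\supseteq\lambda(i_m)^\frown c(i_m,d)$ for $n>m$. By \eqref{eq:dagger}, $c(i_m,i_n)=c(i_m,d)$ for all $n>m$, so $(i_n)$ is end-homogeneous, a contradiction.
\end{proof}

\begin{remark}\label{rem:zorn}
The union of a chain of labelings is a labeling. Under AC, Zorn's lemma gives a maximal labeling, which is total by Lemma~\ref{lem:extend}; so $J$ is countable and Theorem~\ref{thm:renorm} says no more than Example~\ref{ex:countable}. The theorem has content when no total labeling exists, and the infimum \eqref{eq:Psi} over all labelings then replaces the single weight.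
\end{remark}

For a labeling $\lambda$ let $W_\lambda(i)=w(\lambda(i))$ on $\operatorname{dom}\lambda$ and $W_\lambda(i)=0$ elsewhere; it is a weight by injectivity. Let $\mathcal W$ be the set of finite convex combinations of the $W_\lambda$, and let $\Psi$ be given by \eqref{eq:Psi}. By Lemma~\ref{lem:criterion}, Theorem~\ref{thm:renorm} follows from the next lemma.

\subsection{An optimal measure on labelings}

\begin{lemma}[$\mathrm{ZF}+\mathrm{AC}(\mathbb N)$]\label{lem:second}
For $x\in\ell^1(J)$ and $d\in J$ there is $w_0>0$ such that
\[
\Psi(x+se_d)+\Psi(x-se_d)-2\Psi(x)\le2s^2/w_0\qquad(s\in\mathbb R).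
\]
\end{lemma}

If the infimum defining $\Psi(x)$ were attained at some $W=\sum_kt_kW_{\lambda_k}$, we would extend each $\lambda_k$ to $d$ by Lemma~\ref{lem:extend}, obtain an optimal weight that is positive at $d$, and apply \eqref{eq:huber}. In general there is only a minimizing sequence, and if its terms are extended one by one, nothing bounds the weights at $d$ from below. So we first pass to the limit, which is a measure on a compact space of labelings, and extend afterwards. Countable additivity then forces a positive weight at $d$, because there are only countably many labels.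

\begin{proof}
\emph{Step 1: reduction to countably many coordinates.} The support of $x$ is the union of the finite sets $\{i:|x_i|>1/n\}$. Choosing an enumeration of each by $\mathrm{AC}(\mathbb N)$, we see that $A=\operatorname{supp}x\cup\{d\}$ is countable. Let $\mathcal L_A$ be the set of labelings with domain contained in $A$. For $W\in[0,1]^A$ put
\[
\Gamma(W)=\sum_{i\in A}\bigl(|x_i|-\psi(x_i,W_i)\bigr).
\]
The $i$-th term lies in $[0,|x_i|]$ and is nondecreasing and $\frac12$-Lipschitz in $W_i$. So $\Gamma$ is nondecreasing in each variable, and for finite $A_0\subset A$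
\begin{equation}\label{eq:Gamma}
|\Gamma(W)-\Gamma(W')|\le\sum_{i\in A\setminus A_0}|x_i|+\tfrac12\sum_{i\in A_0}|W_i-W'_i| .
\end{equation}
In particular $\Gamma$ is continuous for pointwise convergence. Since $\psi(0,\cdot)=0$, we have $\sum_i\psi(x_i,W_i)=\|x\|_1-\Gamma(W|_A)$ for $W\in\mathcal W$, and so $\Psi(x)=\|x\|_1-\Gamma^*$ with $\Gamma^*=\sup_{W\in\mathcal W}\Gamma(W|_A)$. As $W_\lambda$ and $W_{\lambda|_A}$ agree on $A$, the supremum may be taken over convex combinations of the $W_\lambda$ with $\lambda\in\mathcal L_A$.

\emph{Step 2: $\mathcal L_A$ is compact.} Let $\Lambda\cup\{\infty\}$ be the one-point compactification of the discrete countable set $\Lambda$, and view $\mathcal L_A$ as a subset of $X=(\Lambda\cup\{\infty\})^A$, where $\infty$ means ``undefined''. The space $\Lambda\cup\{\infty\}$ is homeomorphic to the closed set of elements of $2^{\mathbb N}$ with at most one digit $1$. So $X$ is homeomorphic to a closed subset of $(2^{\mathbb N})^A\cong2^{\mathbb N}$, which is compact in ZF. A violation of injectivity or of \eqref{eq:dagger} is witnessed by two coordinates with values in $\Lambda$, and these values are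 isolated points, so violations form an open set. Hence $\mathcal L_A$ is closed in $X$ and compact. Let $\mathcal A$ be the countable algebra of subsets of $\mathcal L_A$ generated by the clopen sets $\{\lambda:\lambda(i)=\nu\}$, $i\in A$, $\nu\in\Lambda$. It is a base of the topology, since the basic neighborhoods of $\infty$ are complements of finite subsets of $\Lambda$.

\emph{Step 3: an optimal finitely additive measure.} For a finitely additive probability $\mu$ on $\mathcal A$ let
\[
W^\mu_i=\sum_{\nu\in\Lambda}w(\nu)\,\mu\{\lambda:\lambda(i)=\nu\}\in[0,1]\qquad(i\in A).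
\]
If $\mu=\sum_kt_k\delta_{\lambda_k}$ is finitely supported, then $W^\mu=\sum_kt_kW_{\lambda_k}|_A$. By Step~1 and $\mathrm{AC}(\mathbb N)$ there are finitely supported probabilities $\mu_n$ with $\Gamma(W^{\mu_n})\to\Gamma^*$. Enumerate $\mathcal A$ as $C_0,C_1,\dots$ and take nested subsequences, the $k$-th chosen with least possible indices so that $\mu_n(C_k)$ converges to its upper limit along the preceding one. Along the diagonal subsequence $\mu_n$ converges on every element of $\mathcal A$, and the limit $\mu$ is a finitely additive probability. Since $\sum_\nu w(\nu)<\infty$, we have $W^{\mu_n}\to W^\mu$ pointwise along this subsequence, and so $\Gamma(W^\mu)=\Gamma^*$.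

\emph{Step 4: countable additivity.} For $Y\subset\mathcal L_A$ let $\mu^*(Y)=\inf\sum_k\mu(Y_k)$ over all sequences $(Y_k)$ in $\mathcal A$ that cover $Y$. This function is monotone and $\mu^*(\emptyset)=0$. It is countably subadditive, because $\mathrm{AC}(\mathbb N)$ lets us choose nearly optimal covers of countably many sets at once. If $C\in\mathcal A$, then $C$ is compact and the $Y_k$ are open, so every cover has a finite subcover and $\mu^*(C)=\mu(C)$. Call $Y$ measurable if $\mu^*(T)=\mu^*(T\cap Y)+\mu^*(T\setminus Y)$ for all $T$. By Carath\'eodory's theorem, whose proof uses only the three properties of $\mu^*$ listed first and no choice, the measurable sets form a $\sigma$-algebra on which $\mu^*$ is countably additive. Each $C\in\mathcal A$ is measurable: if $(Y_k)$ covers $T$, then $\sum_k\mu(Y_k)=\sum_k\mu(Y_k\cap C)+\sum_k\mu(Y_k\setminus C)\ge\mu^*(T\cap C)+\mu^*(T\setminus C)$. Every open set is a countable union of elements of $\mathcal A$, so all Borel sets are measurable. We write $\mu$ for $\mu^*$ on Borel sets.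

\emph{Step 5: extension to $d$.} For $\lambda\in\mathcal L_A$ let $\lambda^+=\lambda$ if $d\in\operatorname{dom}\lambda$. Otherwise let $\lambda^+=\lambda\cup\{(d,\nu)\}$, where $\nu$ is the first element of $\Lambda$ that makes this a labeling; it exists by Lemma~\ref{lem:extend}. Let $K_\nu$ be the set of $\lambda$ with $\lambda(d)=\infty$ such that $\lambda\cup\{(d,\nu)\}$ is a labeling. It is closed: $\{\lambda(d)=\infty\}$ is closed, and a violation is witnessed by one coordinate $i\ne d$ with a value in $\Lambda$. Hence
\[
\{\lambda:\lambda^+(d)=\nu\}=\{\lambda:\lambda(d)=\nu\}\cup\Bigl(K_\nu\setminus\bigcup\{K_{\nu'}:\nu'\text{ precedes }\nu\}\Bigr)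
\]
is Borel. Put $W^+_i=\sum_\nu w(\nu)\,\mu\{\lambda:\lambda^+(i)=\nu\}\in[0,1]$ for $i\in A$. Then $W^+_i=W^\mu_i$ for $i\ne d$ and $W^+_d\ge W^\mu_d$, so $\Gamma(W^+)\ge\Gamma^*$. The countably many sets $\{\lambda^+(d)=\nu\}$, $\nu\in\Lambda$, partition $\mathcal L_A$, so one of them has positive measure, and $w_0:=W^+_d>0$.

\emph{Step 6: return to $\mathcal W$.} Let $\eta>0$, and let $A_0\subset A$ be finite with $d\in A_0$ and $\sum_{i\in A\setminus A_0}|x_i|\le\eta/2$. Let $\rho$ range over the countable set of labelings with domain contained in $A_0$. The sets $Y_\rho=\{\lambda\in\mathcal L_A:\lambda^+|_{A_0}=\rho\}$ are Borel and partition $\mathcal L_A$. For $i\in A_0$ the set $\{\lambda^+(i)=\nu\}$ is the union of the $Y_\rho$ with $\rho(i)=\nu$, so $W^+_i=\sum_\rho\mu(Y_\rho)W_\rho(i)$. For a finite set $R$ of such $\rho$, with $\epsilon=1-\sum_{\rho\in R}\mu(Y_\rho)$, the weight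
\[
W=\sum_{\rho\in R}\mu(Y_\rho)W_\rho+\epsilon W_\emptyset
\]
lies in $\mathcal W$ and satisfies $0\le W^+_i-W_i\le\epsilon$ on $A_0$. By countable additivity $\epsilon$ can be made as small as we like. Take $\epsilon\le w_0/2$ and $\epsilon|A_0|\le\eta$. Then $W_d\ge w_0/2$, and \eqref{eq:Gamma} gives $\Gamma(W|_A)\ge\Gamma^*-\eta$, that is, $\sum_i\psi(x_i,W_i)\le\Psi(x)+\eta$. Using $W$ as a competitor for $x+se_d$ and $x-se_d$, and \eqref{eq:huber} in the coordinate $d$, we get
\[
\Psi(x+se_d)+\Psi(x-se_d)\le2\sum_i\psi(x_i,W_i)+\frac{s^2}{W_d}\le2\Psi(x)+2\eta+\frac{2s^2}{w_0}.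
\]
Since $w_0$ does not depend on $\eta$, we may let $\eta\to0$.
\end{proof}

This proves Theorem~\ref{thm:renorm}. Countable choice was used three times, in Steps~1, 3 and~4, and the hypothesis on $c$ only through Lemma~\ref{lem:extend} in Step~5.

\section{A sublinear functional attached to a partial order}\label{sec:order}

This section is in ZF. Let $\prec$ be a strict partial order on a set $X$, and let $J=X^3$. For finite $S\subset X$ let $LE(S)$ be the finite set of linear orders on $S$ that extend $\prec|_S$; it is non-empty, by induction on $|S|$ (remove a minimal element). For a linear order $L$ and a triple $t$ in its domain let $\chi_L(t)=1$ if $t_1\le_Lt_2\le_Lt_3$ and $\chi_L(t)=0$ otherwise. For $x\in\mathbb R^{(J)}$ put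
\[
p(x)=\max_{L\in LE(S)}\ \sum_tx_t\,\chi_L(t),
\]
where $S$ is any finite set containing all coordinates of the triples in $\operatorname{supp}x$.

\begin{lemma}\label{lem:p}
The value $p(x)$ does not depend on $S$. The functional $p$ is sublinear on $\mathbb R^{(J)}$, and
\[
\bar p(x)=\inf_{y\in\mathbb R^{(J)}}\bigl(p(y)+\|x-y\|_1\bigr)
\]
is a continuous sublinear functional on $\ell^1(J)$ that extends $p$.
\end{lemma}

\begin{proof}
For the first claim it suffices to show that for finite $S\subset S'$ restriction maps $LE(S')$ onto $LE(S)$. Restrictions of elements of $LE(S')$ lie in $LE(S)$. Conversely, let $L\in LE(S)$ and consider the union of $<_L$ and $\prec|_{S'}$. It has no cycle. Indeed, a cycle without $L$-steps would be a $\prec$-cycle. In a cycle with $L$-steps, every maximal run of $\prec$-steps begins and ends at endpoints of $L$-steps, which lie in $S$; by transitivity the run can be replaced by one $\prec$-step in $S$, which is an $L$-step, and we get an $L$-cycle. So the transitive closure of the union is a strict partial order on $S'$, and any linear order extending it lies in $LE(S')$ and restricts to $L$.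

On vectors supported by $S^3$ the functional $p$ is a maximum of linear functionals, and any two vectors have a common $S$; so $p$ is sublinear. Also $|p|\le\|\cdot\|_1$, because $0\le\chi_L\le1$. Hence $p(y)+\|x-y\|_1\ge\|x-y\|_1-\|y\|_1\ge-\|x\|_1$, and $\bar p$ is finite. It is subadditive, since $y+y'$ is a competitor for $x+x'$, and $\bar p(\lambda x)=\lambda\bar p(x)$ for $\lambda>0$ by scaling $y$. For $x\in\mathbb R^{(J)}$ we have $p(x)\le p(y)+p(x-y)\le p(y)+\|x-y\|_1$, with equality for $y=x$; so $\bar p$ extends $p$, and in particular $\bar p(0)=0$. Finally $\bar p\le\|\cdot\|_1$ (take $y=0$), so $\bar p$ is $1$-Lipschitz.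
\end{proof}

A linear functional below $\bar p$ looks, on each finite set, like a random linear extension of $\prec$.

\begin{lemma}\label{lem:random}
Let $g\le\bar p$ be linear on $\ell^1(J)$, let $\beta(t)=g(e_t)$, and let $S\subset X$ be finite. There is a probability measure $\Pr$ on $LE(S)$ with $\beta(t)=\Pr(t_1\le_Lt_2\le_Lt_3)$ for all $t\in S^3$.
\end{lemma}

\begin{proof}
For all $x\in\mathbb R^{S^3}$ we have $\sum_tx_t\beta(t)=g(x)\le p(x)=\max_L\sum_tx_t\chi_L(t)$. If $\beta|_{S^3}$ were outside the convex hull of the finite set $\{\chi_L:L\in LE(S)\}$, then $x=\beta|_{S^3}-\beta_0$, with $\beta_0$ the Euclidean nearest point of the hull, would violate this inequality. The coefficients of a convex combination give $\Pr$.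
\end{proof}

\begin{example}\label{ex:orders}
If $\prec$ extends to a linear order $L$ on $X$, then $g(x)=\sum_tx_t\chi_L(t)$ is linear and continuous, $g\le p$ on $\mathbb R^{(J)}$, and $g\le\bar p$ by density. If $\prec$ is empty, a functional exists whether or not $X$ can be linearly ordered. Let $\beta(t)$ be the probability of $t_1\le t_2\le t_3$ under the uniform measure on linear orders of a finite set $S$ containing the $t_i$. It does not depend on $S$, since the restriction of a uniform random order to a subset is uniform. Then $g(x)=\sum_tx_t\beta(t)$ is, on $\mathbb R^{(J)}$, an average of the quantities whose maximum is $p(x)$, and again $g\le\bar p$ by density.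
\end{example}

In the second case $\beta$ is invariant under all permutations of $X$, so symmetry alone is no obstruction. It becomes one in the presence of order relations, and four points are enough.

\begin{lemma}\label{lem:four}
Let $S=\{b,b',d,u\}$ consist of four distinct points among which the only $\prec$-relations are $b\prec d$ and $b'\prec d$. There is no probability measure $\Pr$ on $LE(S)$ such that $\beta(t)=\Pr(t_1\le_Lt_2\le_Lt_3)$ satisfies $\beta(\sigma t_1,\sigma t_2,\sigma t_3)=\beta(t_1,t_2,t_3)$ for every $\prec$-isomorphism $\sigma$ between subsets of $S$ and all $t_1,t_2,t_3\in\operatorname{dom}\sigma$.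
\end{lemma}

\begin{proof}
Suppose that $\Pr$ exists, and write $<$ for $<_L$. The sets $\{b,u\}$ and $\{u,d\}$ are antichains, so the transposition of each is a $\prec$-isomorphism. This gives $\beta(u,u,b)=\beta(b,b,u)$ and $\beta(u,u,d)=\beta(d,d,u)$, that is, $\Pr(u<b)=\Pr(b<u)$ and $\Pr(u<d)=\Pr(d<u)$. Hence $\Pr(u<b)=\Pr(u<d)=\frac12$. Since $b<d$ for every $L$, the event $\{u<d\}$ is the disjoint union of $\{u<b\}$ and $\{b<u<d\}$, so $\Pr(b<u<d)=0$. Since $b'<d$ for every $L$, the event $\{b<u<b'\}$ is contained in $\{b<u<d\}$, so $\beta(b,u,b')=0$. But $\{b,b',u\}$ is an antichain, so all six permutations of it are $\prec$-isomorphisms, and $\beta$ vanishes on all six orderings of $b,b',u$. These six values sum to $1$, a contradiction.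
\end{proof}

It remains to find a model of $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$ and in it a set carrying a coloring without end-homogeneous sequences and a partial order so symmetric that every function $\beta$ has the invariance of Lemma~\ref{lem:four} on some such four points.

\section{A homogeneous colored partial order}\label{sec:structure}

In this section we work in a model $V$ of $\mathrm{ZFC}+\mathrm{CH}$; this theory is consistent if ZF is (G\"odel). Let $\mathcal K$ be the class of structures $(X,c,\prec)$ with $c$ a coloring of $X$ and $\prec$ a strict partial order on $X$. No relation between $c$ and $\prec$ is imposed. Substructures carry the induced coloring and order.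

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $X_n\in\mathcal K$ (finitely or countably many) have a common substructure $Y$, with $X_n\cap X_k=Y$ for $n\ne k$. Then $\bigcup_nX_n$ carries a structure in $\mathcal K$ that extends all $X_n$ and has arbitrarily prescribed colors on the \emph{cross pairs} $(x,y)$, $x\in X_n\setminus Y$, $y\in X_k\setminus Y$, $n\ne k$.
\end{lemma}

\begin{proof}
A pair of distinct points is either a cross pair or lies in some $X_n$, so only the order needs an argument. Let $\prec$ be the transitive closure of $\bigcup_n\prec_n$. We show that $x\prec y$ with $x,y\in X_n$ implies $x\prec_ny$; the case $x=y$ then gives irreflexivity. Note that a relation $z\prec_kz'$ with $z,z'\in Y$ holds in every $X_l$. Take a path of minimal positive length from $x$ to $y$. Two consecutive steps do not hold in the same $X_k$, for they would merge into one. So each intermediate node lies in two different $X_k$, hence in $Y$. If there were two consecutive intermediate nodes, the step between them would hold in every $X_l$ and would merge with the step before it. So there is at most one intermediate node. If $x\prec_ky$, then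 $k=n$ or $x,y\in X_n\cap X_k=Y$, and $x\prec_ny$ in both cases. If $x\prec_kz\prec_ly$ with $z\in Y\subset X_n$, the same argument gives $x\prec_nz$ and $z\prec_ny$, so $x\prec_ny$.
\end{proof}

A \emph{one-point extension} of $D\in\mathcal K$ is a structure in $\mathcal K$ on $D\cup\{*\}$ extending $D$. If $D$ is a substructure of $M$, it is \emph{realized} by $m\in M\setminus D$ if the map fixing $D$ pointwise and sending $*$ to $m$ is an isomorphism onto the substructure $D\cup\{m\}$.

\begin{lemma}\label{lem:M}
There is $M\in\mathcal K$ with $|M|=\aleph_1$ such that: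
\begin{itemize}
\item[(a)] every one-point extension of a countable substructure $D\subset M$ is realized in $M$;
\item[(b)] isomorphisms between countable substructures of $M$ extend to automorphisms of $M$;
\item[(c)] if $D\subset M$ is countable and $X\in\mathcal K$ is a countable extension of $D$, then $X$ embeds in $M$ by a map fixing $D$ pointwise;
\item[(d)] if $E\subset M$ is countable and $m\in M\setminus E$, then some $\pi\in\operatorname{Aut}(M)$ fixes $E$ pointwise and moves $m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By CH, $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$, so there are $\aleph_1$ pairs $(D,\mathfrak d)$ with $D\subset\omega_1$ countable and $\mathfrak d$ a structure in $\mathcal K$ on $D\cup\{*\}$. List them in type $\omega_1$ so that each occurs cofinally often. Build an increasing chain of countable structures $M_\alpha\in\mathcal K$, $\alpha<\omega_1$, on subsets of $\omega_1$, with $M_0=\emptyset$ and unions at limits. If the $\alpha$-th pair has $D\subset M_\alpha$ and $\mathfrak d|_D$ is the structure induced by $M_\alpha$, let $M_{\alpha+1}$ be an amalgam of $M_\alpha$ and $\mathfrak d$ over $D$, with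 a new ordinal in the role of $*$. Otherwise let $M_{\alpha+1}=M_\alpha$. Let $M=\bigcup_\alpha M_\alpha$. A countable $D\subset M$ lies in some $M_\alpha$, and each of its one-point extensions is listed at a later stage and realized there. Taking $D=M$ shows that $M$ is not countable.

(b) Let $\sigma:D\to D'$ be an isomorphism of countable substructures and $m\in M\setminus D$. Transport $D\cup\{m\}$ along $\sigma$ to a one-point extension of $D'$ and realize it by $m'$; then $\sigma\cup\{(m,m')\}$ is an isomorphism. Enumerate $M$ in type $\omega_1$ and apply this alternately to $\sigma$ and $\sigma^{-1}$, with unions at limits. At each stage the domain and range are countable, and the final union is an automorphism.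

(c) Enumerate $X\setminus D$ and realize its points one after another by (a).

(d) Amalgamate $E\cup\{m\}$ over $E$ with a copy $E\cup\{m'\}$, where $m'$ is new. Embed the result over $E\cup\{m\}$ by (c), and let $m''\notin E\cup\{m\}$ be the image of $m'$. Apply (b) to the isomorphism that fixes $E$ and sends $m$ to $m''$.
\end{proof}

By (a), $M$ has many end-homogeneous sequences in $V$. The model of the next section contains a copy of $M$ but only those sequences in it whose range belongs to the family
\[
\mathcal I=\{E\subset M:E\text{ is countable and contains no end-homogeneous sequence}\}.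
\]
This family is invariant under $\operatorname{Aut}(M)$, contains all finite sets, and is closed under subsets. It is closed under finite unions, since an end-homogeneous sequence in $E\cup E'$ has a subsequence in $E$ or in $E'$. It is not closed under countable unions, and this threatens countable choice. The remedy is to move the sets before taking their union.

\begin{lemma}\label{lem:move}
Let $E\subset E_n$ with $E,E_n\in\mathcal I$ for $n\in\mathbb N$. There are $\pi_n\in\operatorname{Aut}(M)$ fixing $E$ pointwise such that $\bigcup_n\pi_n[E_n]\in\mathcal I$.
\end{lemma}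

\begin{proof}
Take copies $X_n$ of $E_n$ over $E$ with the sets $X_n\setminus E$ pairwise disjoint. Amalgamate them over $E$ with $c(x,y)=\max(n,k)$ for $x\in X_n\setminus E$, $y\in X_k\setminus E$, $n\ne k$. Embed the result in $M$ over $E$ by Lemma~\ref{lem:M}(c), and extend the isomorphism from $E_n$ onto the image of $X_n$ to an automorphism $\pi_n$ by Lemma~\ref{lem:M}(b). Suppose that $\bigcup_n\pi_n[E_n]$ contains an end-homogeneous sequence. Each $\pi_n[E_n]$ lies in $\mathcal I$ and contains $E$, so it contains only finitely many terms. Hence there is a subsequence $(y_k)$ with $y_k\in\pi_{n_k}[E_{n_k}]\setminus E$ and $n_0<n_1<\cdots$. Then $c(y_0,y_k)=n_k$ for $k\ge1$, which is not constant, a contradiction.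
\end{proof}

Infinitely many colors are needed here. With finitely many, every countably infinite set contains an end-homogeneous sequence (take a point, keep infinitely many points that receive the same color from it, and repeat), so $\mathcal I$ would contain no infinite set.

\section{The symmetric model}\label{sec:model}

\subsection{Symmetric extensions}

We recall the method; see \cite{jech} on symmetric submodels. As usual we argue as if a generic filter over $V$ existed, which yields relative consistency. Let $\mathbb P\in V$ be a partial order with largest element $1$. A \emph{name} is a set of pairs $(\sigma,q)$ with $\sigma$ a name and $q\in\mathbb P$. For a generic filter $G$ its value is $\tau^G=\{\sigma^G:(\sigma,q)\in\tau,\ q\in G\}$, and $V[G]$ is the class of all values. The name $\check v=\{(\check y,1):y\in v\}$ has value $v\in V$, and $\operatorname{op}(\sigma,\tau)$ is the canonical name, built with the condition $1$ only, for the ordered pair of $\sigma^G$ and $\tau^G$. A statement holds in $V[G]$ if and only if some $q\in G$ forces it. If $\mathbb P$ is \emph{$\sigma$-closed}, meaning that decreasing $\omega$-sequences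 have lower bounds, then every $\omega$-sequence in $V[G]$ of elements of $V$ lies in $V$; in particular there are no new reals.

An automorphism $\gamma$ of $\mathbb P$ acts on names by $\gamma\tau=\{(\gamma\sigma,\gamma q):(\sigma,q)\in\tau\}$. Then $\gamma\check v=\check v$, $\gamma\operatorname{op}(\sigma,\tau)=\operatorname{op}(\gamma\sigma,\gamma\tau)$, and the \emph{symmetry lemma} holds: $q\Vdash\varphi(\tau_1,\dots,\tau_k)$ if and only if $\gamma q\Vdash\varphi(\gamma\tau_1,\dots,\gamma\tau_k)$. Let $\mathcal G$ be a group acting on $\mathbb P$ by automorphisms and $\mathcal F$ a \emph{normal filter} on $\mathcal G$: a non-empty family of subgroups closed under supergroups, finite intersections and conjugation. A name is \emph{symmetric} if its stabilizer in $\mathcal G$ is in $\mathcal F$, and \emph{hereditarily symmetric} if moreover all names $\sigma$ with $(\sigma,q)\in\tau$ are hereditarily symmetric. The class HS of these names is closed under $\mathcal G$ and under $\operatorname{op}$, and $\mathcal N=\{\tau^G:\tau\in\mathrm{HS}\}$ is a transitive model of ZF with $V\subset\mathcal N\subset V[G]$.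

\subsection{The copy of $M$}

We want $\mathcal N$ to contain a copy $\mathbf M=\{a_m:m\in M\}$ of $M$ but not the map $m\mapsto a_m$. If $a_m$ were a single generic set, a condition could tell $a_m$ from $a_{\pi m}$. So we let $a_m$ be an unordered family of $\aleph_1$ generic sets. A countable condition mentions only countably many members of each family, and these can be permuted out of the way.

Let $\mathbb P$ be the set of countable partial functions $M\times\omega_1\times\omega_1\to2$, ordered by reverse inclusion; it is $\sigma$-closed. A pair $(m,\xi)\in M\times\omega_1$ is called a \emph{row} in the \emph{column} $m$. For $q\in\mathbb P$ let $\operatorname{rows}(q)$ be the countable set of rows $(m,\xi)$ with $(m,\xi,\alpha)\in\operatorname{dom}q$ for some $\alpha$. For generic $G$ let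
\[
A_{m,\xi}=\{\alpha:q(m,\xi,\alpha)=1\text{ for some }q\in G\},\qquad a_m=\{A_{m,\xi}:\xi<\omega_1\}.
\]
Given two rows, any condition extends to one that assigns them different values at some unused $\alpha$. So the sets $A_{m,\xi}$ are pairwise distinct, and $m\mapsto a_m$ is injective.

Let $\mathcal G$ be the group of permutations of $M\times\omega_1$ of the form $\gamma(m,\xi)=(\pi m,\rho_m(\xi))$ with $\pi=\pi_\gamma\in\operatorname{Aut}(M)$ and each $\rho_m$ a permutation of $\omega_1$. It acts on $\mathbb P$ by $(\gamma q)(\gamma(m,\xi),\alpha)=q(m,\xi,\alpha)$, so that $\operatorname{rows}(\gamma q)=\gamma[\operatorname{rows}(q)]$. For a set $B$ of rows let $\operatorname{col}B$ be its set of columns and $\operatorname{fix}(B)$ its pointwise stabilizer in $\mathcal G$. Call $B$ \emph{small} if it is countable and $\operatorname{col}B\in\mathcal I$. Let $\mathcal F$ be the set of subgroups containing $\operatorname{fix}(B)$ for some small $B$. Since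
\[
\operatorname{fix}(B)\cap\operatorname{fix}(B')=\operatorname{fix}(B\cup B'),\quad\gamma\operatorname{fix}(B)\gamma^{-1}=\operatorname{fix}(\gamma B),\quad\operatorname{col}\gamma B=\pi_\gamma[\operatorname{col}B],
\]
and $\mathcal I$ is invariant and closed under finite unions, $\mathcal F$ is a normal filter. Let $\mathcal N$ be the symmetric model; it has the same reals as $V$. We say that $B$ \emph{supports} $\tau$ if $B$ is small and $\operatorname{fix}(B)$ fixes $\tau$. Every name in HS has a support, and if $B$ supports $\tau$ then $\gamma B$ supports $\gamma\tau$.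

Let $\dot A_{m,\xi}=\{(\check\alpha,q):q(m,\xi,\alpha)=1\}$ and $\dot a_m=\{(\dot A_{m,\xi},1):\xi<\omega_1\}$. Then $\gamma\dot A_{m,\xi}=\dot A_{\gamma(m,\xi)}$ and $\gamma\dot a_m=\dot a_{\pi_\gamma m}$. These names are supported by $\{(m,\xi)\}$ and $\{(m,0)\}$ respectively, so they are in HS. The names
\[
\dot{\mathbf M}=\{(\dot a_m,1):m\in M\},\qquad\{(\operatorname{op}(\dot a_m,\dot a_{m'}),1):m\prec m'\},
\]
\[
\{(\operatorname{op}(\operatorname{op}(\dot a_m,\dot a_{m'}),\check k),1):c(m,m')=k\}
\]
are fixed by all of $\mathcal G$, because each $\pi_\gamma$ is an automorphism of $M$. So they are in HS, and $\mathcal N$ contains $\mathbf M=\{a_m:m\in M\}$ with the coloring $c$ and the order $\prec$ transported from $M$.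

The next lemma says that a condition can be moved off any countable set of rows, except for the rows that must stay fixed.

\begin{lemma}\label{lem:rows}
Let $B$ and $R$ be countable sets of rows, $q\in\mathbb P$, and let $\pi\in\operatorname{Aut}(M)$ fix $\operatorname{col}B$ pointwise. There is $\gamma\in\operatorname{fix}(B)$ with $\pi_\gamma=\pi$ such that $\gamma q$ and $q$ coincide on $B\times\omega_1$ and $\operatorname{rows}(\gamma q)\cap R\subset B$.
\end{lemma}

\begin{proof}
Fix a column $m$. Put $\rho_m(\xi)=\xi$ if $(m,\xi)\in B$; this occurs only for $m\in\operatorname{col}B$, where $\pi m=m$. Send the countably many $\xi$ with $(m,\xi)\in\operatorname{rows}(q)\setminus B$ injectively to ordinals $\zeta$ with $(\pi m,\zeta)\notin B\cup R$. This partial map is injective with countable domain, so the complements of its domain and range have size $\aleph_1$, and it extends to a permutation $\rho_m$ of $\omega_1$. The resulting $\gamma$ fixes each row of $B$, so $\gamma q$ and $q$ coincide on $B\times\omega_1$, and it sends $\operatorname{rows}(q)\setminus B$ outside $R$.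
\end{proof}

\subsection{Countable choice}

\begin{proposition}\label{prop:cc}
$\mathcal N\models\mathrm{AC}(\mathbb N)$.
\end{proposition}

Names $\dot x_n$ for elements of the given sets are easy to find, but the union of their supports need not be small. We replace each $\dot x_n$ by an image under a symmetry of the given sequence, chosen by Lemma~\ref{lem:move} so that the new supports have a small union, and by Lemma~\ref{lem:rows} so that the moved conditions are compatible.

\begin{proof}
Let $\dot X\in\mathrm{HS}$ have support $B$, let $E=\operatorname{col}B$, and let $q$ force that $\dot X$ is a function on $\omega$ with non-empty values. We find $q^*\le q$ and a name in HS that $q^*$ forces to be a choice function for $\dot X$. Since this applies to every condition below $q$, such $q^*$ are dense below $q$, and the proposition follows.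

Since $\mathcal N$ is transitive, elements of $\dot X^G(n)$ have names in HS. So we can choose in $V$ conditions $q=q_0\ge q_1\ge\cdots$ and $\dot x_n\in\mathrm{HS}$ with $q_{n+1}\Vdash\dot x_n\in\dot X(\check n)$. Let $q'=\bigcup_nq_n\in\mathbb P$. Let $B_n\supset B$ support $\dot x_n$, let $E_n=\operatorname{col}B_n\supset E$, and take $\pi_n$ from Lemma~\ref{lem:move}. Choose recursively $\gamma_n\in\operatorname{fix}(B)$ with $\pi_{\gamma_n}=\pi_n$ by Lemma~\ref{lem:rows}, applied to $q'$ and $R=\operatorname{rows}(q')\cup\bigcup_{k<n}\operatorname{rows}(\gamma_kq')$. Any two of the conditions $q',\gamma_0q',\gamma_1q',\dots$ have common rows only in $B$, and all of them coincide on $B\times\omega_1$. So $q^*=q'\cup\bigcup_n\gamma_nq'$ is a condition.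

Since $\gamma_n\dot X=\dot X$, the symmetry lemma gives $\gamma_nq'\Vdash\gamma_n\dot x_n\in\dot X(\check n)$, and hence $q^*$ forces this for all $n$. The set $B^*=\bigcup_n\gamma_nB_n$ is countable and $\operatorname{col}B^*=\bigcup_n\pi_n[E_n]\in\mathcal I$, so $B^*$ is small. It contains the support $\gamma_nB_n$ of $\gamma_n\dot x_n$ for each $n$, so it supports $\{(\operatorname{op}(\check n,\gamma_n\dot x_n),1):n\in\omega\}$. This name is in HS, and $q^*$ forces it to be a choice function for $\dot X$.
\end{proof}

\subsection{Homogeneity}

An element of $\mathcal N$ cannot distinguish points of $\mathbf M$ that are conjugate over the columns of its support.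

\begin{proposition}\label{prop:hom}
Let $\dot f\in\mathrm{HS}$ have support $B$, let $f=\dot f^G$, and let $\pi\in\operatorname{Aut}(M)$ fix $\operatorname{col}B$ pointwise. Let $m_1,\dots,m_k\in M$, $v\in V$, and let $\varphi$ be a formula. If $V[G]\models\varphi(f,a_{m_1},\dots,a_{m_k},v)$, then $V[G]\models\varphi(f,a_{\pi m_1},\dots,a_{\pi m_k},v)$.
\end{proposition}

\begin{proof}
Otherwise some $q$ forces both $\varphi(\dot f,\dot a_{m_1},\dots,\check v)$ and $\neg\varphi(\dot f,\dot a_{\pi m_1},\dots,\check v)$. Take $\gamma$ from Lemma~\ref{lem:rows} with $R=\operatorname{rows}(q)$. Then $q$ and $\gamma q$ have common rows only in $B$, where they coincide, so $q\cup\gamma q$ is a condition. But $\gamma\dot f=\dot f$ and $\gamma\dot a_{m_j}=\dot a_{\pi m_j}$, so $\gamma q\Vdash\varphi(\dot f,\dot a_{\pi m_1},\dots,\check v)$, and $q\cup\gamma q$ forces a contradiction.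
\end{proof}

\begin{proposition}\label{prop:noend}
In $\mathcal N$, the set $\mathbf M$ has no end-homogeneous sequence.
\end{proposition}

\begin{proof}
Let $s=(a_{m_n})_n\in\mathcal N$ be a sequence of distinct elements of $\mathbf M$, let $B$ support a name for $s$, and let $E=\operatorname{col}B$. If $m_n\notin E$ for some $n$, take $\pi$ from Lemma~\ref{lem:M}(d), fixing $E$ and moving $m_n$. By Proposition~\ref{prop:hom}, $s(n)=a_{m_n}$ implies $s(n)=a_{\pi m_n}\ne a_{m_n}$, which is absurd. So all $m_n$ lie in $E$. The sequence $(m_n)$ lies in $V$ by $\sigma$-closure, and $E\in\mathcal I$, so it is not end-homogeneous in $M$; hence $s$ is not end-homogeneous in $\mathbf M$.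
\end{proof}

\begin{remark}
DC fails in $\mathcal N$. By Lemma~\ref{lem:M}(a), every finite sequence of distinct points of $\mathbf M$ in which each term gives color $0$ to all later terms can be prolonged by one point with the same property. DC, applied to the prolongation relation, would give an end-homogeneous sequence.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The model is $\mathcal N$, which satisfies $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$ by Proposition~\ref{prop:cc}. The space is $\ell^1(J)$ with $J=\mathbf M^3$, computed in $\mathcal N$.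

\emph{The norm.} Work in $\mathcal N$. For $x,y\in\mathbf M$ let $\tilde c(x,y)=0$ if $x=y$ and $\tilde c(x,y)=c(x,y)+1$ otherwise. Fix an injection of $\mathbb N^{3\times3}$ into $\mathbb N$, and for $t\ne t'$ in $J$ let $c_J(t,t')$ be the code of the matrix $(\tilde c(t_i,t'_j))_{1\le i,j\le3}$. Suppose that $(t^n)$ is end-homogeneous for $c_J$. The triples are distinct, so some coordinate $i$ takes infinitely many values. Keep the indices $n$ at which $t^n_i$ takes a value for the first time. Along this subsequence the $t^n_i$ are distinct and $\tilde c(t^m_i,t^n_i)$ does not depend on $n>m$, so $(t^n_i)$ is end-homogeneous in $\mathbf M$, contrary to Proposition~\ref{prop:noend}. By Theorem~\ref{thm:renorm}, $\ell^1(J)$ has an equivalent G\^ateaux differentiable norm $N$, and $(\ell^1(J),N)$ is complete because $\ell^1(J)$ is.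

\emph{The failure of CHB.} Let $\bar p\in\mathcal N$ be the functional that Lemma~\ref{lem:p} attaches to $(\mathbf M,\prec)$; it is sublinear and continuous for $N$. We show that $\mathcal N$ contains no linear $g\le\bar p$, so that CHB fails for $\bar p$, $F=\{0\}$ and $f=0$.

Suppose that $g\in\mathcal N$ is such a functional, and let $\beta(t)=g(e_t)$ for $t\in J$. Let $B$ support a name $\dot g\in\mathrm{HS}$ for $g$, and let $E=\operatorname{col}B$. Then $B$ also supports $\operatorname{op}(\dot g,\dot{\mathbf M})$. Let $\pi\in\operatorname{Aut}(M)$ fix $E$ pointwise and let $m_1,m_2,m_3\in M$. The real number $v=\beta(a_{m_1},a_{m_2},a_{m_3})$ lies in $V$, and the statement ``$g$ takes the value $v$ at the indicator function of $(a_{m_1},a_{m_2},a_{m_3})$ on $\mathbf M^3$'' is a formula in $(g,\mathbf M)$, the $a_{m_j}$ and $v$. Proposition~\ref{prop:hom} gives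
\begin{equation}\label{eq:inv}
\beta(a_{\pi m_1},a_{\pi m_2},a_{\pi m_3})=\beta(a_{m_1},a_{m_2},a_{m_3}).
\end{equation}

Extend the countable substructure $E$ by four new points $b,b',d,u$, adding to $\prec|_E$ only the relations $b\prec d$ and $b'\prec d$, and giving color $0$ to every pair that involves a new point. This is a structure in $\mathcal K$, so by Lemma~\ref{lem:M}(c) we may take the four points in $M\setminus E$. Let $S=\{b,b',d,u\}$, and let $\sigma$ be a $\prec$-isomorphism between subsets of $S$. The union of $\sigma$ with the identity of $E$ preserves $\prec$, since no point of $S$ is comparable to a point of $E$, and preserves $c$, since all colors involving $S$ are $0$. By Lemma~\ref{lem:M}(b) it extends to an automorphism $\pi$ of $M$ fixing $E$ pointwise. So \eqref{eq:inv} shows that $\beta$ has the invariance of Lemma~\ref{lem:four} on the finite set $\{a_b,a_{b'},a_d,a_u\}\subset\mathbf M$. In $\mathcal N$, Lemma~\ref{lem:random} represents $\beta$ on this set by a probability measure on its linear extensions, and this contradicts Lemma~\ref{lem:four}.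

Thus in $\mathcal N$ the G\^ateaux differentiable Banach space $(\ell^1(J),N)$ fails CHB. Since $\mathcal N$ is a model of $\mathrm{ZF}+\mathrm{AC}(\mathbb N)$, and in particular of ZF, the statement is provable in neither theory. \qed

\begin{thebibliography}{9}

\bibitem{chb}
\emph{The Continuous Hahn-Banach Property And The Axiom Of Choice}, \texttt{http://lim.univ-reunion.fr/staff/mar/nankai07.pdf}.

\bibitem{dm}
Dodu and Morillon, MLQ, 1999.

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{shelah}
Shelah, \emph{Can you take Solovay's inaccessible away?}, Israel J. Math. 48 (1984).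

\end{thebibliography}
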